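\title{An integral completely positive matrix with no nonnegative rational factorization}

\begin{abstract}
A real matrix is completely positive if it equals $BB^T$ for an entrywise nonnegative matrix $B$. We show that a completely positive matrix with rational entries need not have such a factorization with $B$ rational. The example is an explicit integral matrix of order $11$ and rank $4$; it factors over a subfield $k\subset\mathbb R$ exactly when $\sqrt2$ is a sum of squares in $k$. Rank $4$ is the first rank where this happens: every rational completely positive matrix of rank at most $3$, and every one of order at most $4$, has a nonnegative rational factorization.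
\end{abstract}

\section{Introduction}

A real symmetric matrix $A$ is \emph{completely positive} if $A=BB^T$ for a matrix $B$ with nonnegative entries. Equivalently, $A=\sum_i b_ib_i^T$ for finitely many nonnegative vectors $b_i$, the columns of $B$. For a subfield $k\subset\mathbb R$ we call $A$ \emph{completely positive over $k$} if $B$ can be chosen nonnegative with entries in $k$. The number of columns of $B$ is not restricted. We answer the following question from \cite{problem}: \emph{is every completely positive matrix with rational entries completely positive over $\mathbb Q$?}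

The simplest cases suggest that it is. The freedom in the number of columns removes the need for square roots: the $1\times1$ matrix $(2)$ is not the square of a rational number, but $2=1^2+1^2$, and by Lagrange's theorem every nonnegative rational number $a/b=ab/b^2$ is a sum of four rational squares. Without the sign condition on $B$ the answer is yes. Symmetric Gaussian elimination writes a rational positive semidefinite matrix as $\sum c_ix_ix_i^T$ with rational vectors $x_i$ and rational $c_i\ge0$, and Lagrange's theorem absorbs the $c_i$. With the sign condition the answer is still yes in the interior of the cone of completely positive matrices, because nonnegative rational vectors are dense in the nonnegative orthant (Lemma~\ref{lem:rational} below). A counterexample must therefore lie on the boundary, where the vectors $b_i$ are confined to a thin set and density gives nothing. Such a counterexample exists. Let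
\[
A=\begin{pmatrix}28&8&6&6\\8&7&6&6\\6&6&6&9\\6&6&9&36\end{pmatrix},\qquad
L=\begin{pmatrix}0&0&1&1\\0&0&-1&2\\1&-3&0&2\\2&-6&3&1\\2&-6&5&0\\1&-3&8&0\\0&3&-4&2\\1&1&-4&2\\2&-1&-2&1\\2&-1&0&0\\1&1&0&0\end{pmatrix},\qquad
\mathbb A=LAL^T .
\]

\begin{theorem}\label{thm:example}
The $11\times11$ matrix $\mathbb A$ is completely positive, has integer entries and rank $4$, and is not completely positive over $\mathbb Q$. More precisely, for a subfield $k\subset\mathbb R$, the matrix $\mathbb A$ is completely positive over $k$ if and only if $\sqrt2\in k$ and $\sqrt2$ is a sum of squares in $k$. This holds for $k=\mathbb Q(\sqrt[4]{2})$, but neither for $\mathbb Q$ nor for $\mathbb Q(\sqrt2)$.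
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] Every rational completely positive matrix of rank at most $3$, of any order, is completely positive over $\mathbb Q$.
\item[(b)] Every rational completely positive matrix of order at most $4$ is completely positive over $\mathbb Q$.
\item[(c)] For every $r\ge4$ and every $n\ge r+7$ there is an integral completely positive matrix of order $n$ and rank $r$ that is not completely positive over $\mathbb Q$.
\end{enumerate}
\end{theorem}

Thus the ranks $r$ for which all rational completely positive matrices of rank $r$ are completely positive over $\mathbb Q$ are exactly $0,1,2,3$. In terms of the order $n$, the answer is yes for $n\le4$ and no for $n\ge11$; the arguments of this paper do not decide the orders $5\le n\le10$.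

Both theorems come from one picture. A matrix of rank $m$ is studied in $\mathbb R^m$, with the orthant replaced by a rational polyhedral cone $K$ (Section~\ref{sec:cones}). On the boundary the matrix splits into pieces carried by two planes, and the splittings form a one-parameter family in which each piece must have nonnegative determinant. In rank $3$ these determinants are affine in the parameter $t$, and a rational $t$ exists. In rank $4$ they can be made quadratic, equal to $9(t^2-2)$ and $\frac92(2-t^2)$, and then $t^2=2$ is forced (Section~\ref{sec:pencil}). Sections~\ref{sec:K} and~\ref{sec:proof1} turn this mechanism into the matrix $\mathbb A$; Sections~\ref{sec:rank3} and~\ref{sec:order4} prove parts (a) and (b) of Theorem~\ref{thm:sharp}.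

\section{Sums of squares from a cone}\label{sec:cones}

Throughout, $s=\sqrt2$, and for a column vector $x$ we write $x^2=xx^T$. \emph{Cone} means convex cone, and $\operatorname{cone}(w_1,\dots,w_l)$ is the set of nonnegative combinations of the $w_i$. For $S\subset\mathbb R^m$ let $C(S)$ be the set of finite sums $\sum x_i^2$ with $x_i\in S$. If $S$ is a union of cones, then $C(S)$ is closed under sums and under multiplication by $c\ge0$, since $cx^2=(\sqrt c\,x)^2$; so it is a convex cone. The completely positive matrices of order $n$ form the cone $C(\mathbb R^n_+)$. For a subspace $E$, let $\operatorname{Sym}^2E$ be the space of symmetric matrices whose column space lies in $E$; it contains $C(E)$.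

A quadratic form $q(x)=x^TQx$ with $Q$ symmetric has the polar form $q(x,y)=q(x+y)-q(x)-q(y)=2x^TQy$, and it pairs with symmetric matrices by $\langle q,X\rangle=\operatorname{tr}(QX)$, so that
\begin{equation}\label{eq:pairing}
\Big\langle q,\sum_i c_ix_i^2\Big\rangle=\sum_i c_i\,q(x_i).
\end{equation}
This identity is the tool for boundary points. If $q\ge0$ on $S$ and $\langle q,X\rangle=0$, then every decomposition $X=\sum x_i^2$ with $x_i\in S$ uses only zeros of $q$.

We use the following textbook facts on polyhedral cones. Let $E$ be a rational $n\times m$ matrix of rank $m$ and $K=\{x\in\mathbb R^m:Ex\ge0\}$. Then $K$ is pointed (it contains no line) and is generated by finitely many rational vectors. A \emph{face} of $K$ is a set $K\cap\{\psi=0\}$ with $\psi$ a linear form that is nonnegative on $K$. Every point of $K$ lies in the relative interior of exactly one face; one-dimensional faces (extreme rays) are spanned by rational vectors; a two-dimensional face is generated by two linearly independent rational vectors. The \emph{relative interior} of a convex set is its interior in its affine hull.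

The first lemma replaces the order by the rank, at the price of replacing the orthant by $K$.

\begin{lemma}\label{lem:reduction}
Let $E\in\mathbb Q^{n\times m}$ have rank $m$, let $K=\{x\in\mathbb R^m:Ex\ge0\}$, let $X$ be a real symmetric $m\times m$ matrix, and let $k\subset\mathbb R$ be a subfield. Then $EXE^T$ is completely positive over $k$ if and only if $X=\sum x_i^2$ for finitely many $x_i\in K\cap k^m$.
\end{lemma}

\begin{proof}
If $X=\sum x_i^2$ with $x_i\in K\cap k^m$, then $EXE^T=\sum(Ex_i)^2$, and the vectors $Ex_i$ are nonnegative with entries in $k$. Conversely, let $EXE^T=BB^T$ with $B\ge0$ and entries in $k$. The matrices $B^T$ and $BB^T$ have the same kernel, so $B$ and $BB^T$ have the same column space, and it lies in the column space of $E$. Hence each column of $B$ is $b_i=Ex_i$ for some $x_i$, and $x_i\in K$ because $b_i\ge0$. The left inverse $E^+=(E^TE)^{-1}E^T$ of $E$ is rational, so $x_i=E^+b_i\in k^m$. Multiplying $E(X-\sum x_i^2)E^T=0$ by $E^+$ on the left and by its transpose on the right gives $X=\sum x_i^2$.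
\end{proof}

The next lemma contains all the arithmetic that the positive results need: rational vectors force rational coefficients, and interior points can be written with rational vectors.

\begin{lemma}\label{lem:rational}
Let $S\subset\mathbb R^m$ be a finite union of cones, each generated by finitely many rational vectors, and let $X$ be a rational symmetric matrix. Then $X\in C(S\cap\mathbb Q^m)$ in each of the following cases:
\begin{enumerate}
\item[(1)] $X=\sum c_ix_i^2$ with real $c_i\ge0$ and $x_i\in S\cap\mathbb Q^m$;
\item[(2)] $X$ lies in the relative interior of $C(S)$.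
\end{enumerate}
\end{lemma}

\begin{proof}
(1) By Carath\'eodory's theorem, a nonnegative combination of vectors is a nonnegative combination of a linearly independent subfamily, so we may assume that the matrices $x_i^2$ are linearly independent. Then $(c_i)$ is the unique solution of a linear system with rational coefficients, hence rational. Write $c_i=\sum_{j=1}^4\alpha_{ij}^2$ with rational $\alpha_{ij}\ge0$. Then $X=\sum_{i,j}(\alpha_{ij}x_i)^2$ and $\alpha_{ij}x_i\in S\cap\mathbb Q^m$.

(2) Let $C_0$ be the convex cone of all sums $\sum c_ix_i^2$ with real $c_i\ge0$ and $x_i\in S\cap\mathbb Q^m$. Rational points are dense in $S$ (approximate the coefficients of the generators), so $C_0$ is a dense subset of $C(S)$. A convex set and its closure have the same relative interior \cite[Theorem~6.3]{Rockafellar}, so $C_0$ and $C(S)$ have the same relative interior. Hence $X\in C_0$, and (1) applies.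
\end{proof}

For a two-dimensional cone, membership in $C(G)$ is decided by four inequalities.

\begin{lemma}\label{lem:plane}
Let $G=\operatorname{cone}(g,h)$ with $g,h\in\mathbb Q^m$ linearly independent, and let $M=\alpha g^2+\beta(gh^T+hg^T)+\gamma h^2$. Then $M\in C(G)$ if and only if $\alpha,\beta,\gamma\ge0$ and $\alpha\gamma\ge\beta^2$. If $M\in C(G)$ is rational, then $M\in C(G\cap\mathbb Q^m)$.
\end{lemma}

\begin{proof}
The matrices $g^2$, $gh^T+hg^T$, $h^2$ are rational and linearly independent, so $M$ determines $\alpha,\beta,\gamma$, and these are rational when $M$ is. If $M=\sum(a_ig+b_ih)^2$ with $a_i,b_i\ge0$, then $\alpha=\sum a_i^2$, $\beta=\sum a_ib_i$, $\gamma=\sum b_i^2$, and the inequalities follow from the Cauchy--Schwarz inequality. Conversely, let the inequalities hold. If $\alpha=0$, then $\beta=0$ and $M=\gamma h^2$. If $\alpha>0$, then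
\[
M=\alpha\Big(g+\frac\beta\alpha h\Big)^2+\Big(\gamma-\frac{\beta^2}\alpha\Big)h^2 .
\]
In both cases $M$ is a nonnegative combination of squares of vectors in $G$, and the vectors are rational when $M$ is. Lemma~\ref{lem:rational}(1) gives the last claim.
\end{proof}

\section{Two determinants that force $\sqrt2$}\label{sec:pencil}

We first look at a boundary case where rationality survives, to see what has to be changed.

\begin{example}\label{ex:tridiagonal}
Let $X=(x_{ij})$ be a rational completely positive $3\times3$ matrix with positive diagonal and $x_{13}=0$. Every vector $b$ in a factorization has $b_1b_3=0$, so it lies in the plane $b_3=0$ or in the plane $b_1=0$. Grouping the vectors by plane gives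
\[
X=\begin{pmatrix}x_{11}&x_{12}&0\\x_{12}&t&0\\0&0&0\end{pmatrix}+\begin{pmatrix}0&0&0\\0&x_{22}-t&x_{23}\\0&x_{23}&x_{33}\end{pmatrix}
\]
for some real $t$. By Lemma~\ref{lem:plane} both pieces are completely positive exactly when $x_{11}t\ge x_{12}^2$ and $(x_{22}-t)x_{33}\ge x_{23}^2$. The admissible $t$ form a nonempty interval with rational endpoints. For the left endpoint both pieces are rational, and Lemma~\ref{lem:plane} factors them over $\mathbb Q$.
\end{example}

The two determinants are affine in $t$ because the matrix that is moved from one plane to the other, the square of $(0,1,0)$, has rank one. If it has rank two in each plane, the determinants become quadratic, and nothing prevents the interval from shrinking to an irrational point: the matrices $\left(\begin{smallmatrix}t&2\\2&2t\end{smallmatrix}\right)$ and $\left(\begin{smallmatrix}2&t\\t&1\end{smallmatrix}\right)$ have determinants $2t^2-4$ and $2-t^2$, and both are positive semidefinite only for $t=\sqrt2$. The task is to realize such a pair as the family of all splittings of a single rational matrix.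

Take the complementary planes $E_1=\{x_3=x_4=0\}$ and $E_2=\{x_1=x_2=0\}$ in $\mathbb R^4$. Now $\operatorname{Sym}^2E_1\cap\operatorname{Sym}^2E_2=0$, so nothing can be moved directly from one plane to the other. We create a channel with four rational vectors whose squares have a block diagonal linear combination:
\[
v_1=(1,2,2,4),\quad v_2=(4,2,2,1),\quad v_3=(2,-2,-1,1),\quad v_4=(1,1,1,1).
\]
From
\[
v_1^2+v_2^2=\begin{pmatrix}17&10&10&8\\10&8&8&10\\10&8&8&10\\8&10&10&17\end{pmatrix},\qquad
v_3^2=\begin{pmatrix}4&-4&-2&2\\-4&4&2&-2\\-2&2&1&-1\\2&-2&-1&1\end{pmatrix},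
\]
and the fact that all entries of $v_4^2$ equal $1$, we obtain
\begin{align}
D:=v_1^2+v_2^2+\tfrac12v_3^2-9v_4^2&=\begin{pmatrix}10&-1\\-1&1\end{pmatrix}\oplus\frac12\begin{pmatrix}-1&1\\1&17\end{pmatrix},\label{eq:D}\\
A-\big(2v_1^2+2v_2^2+v_3^2-12v_4^2\big)&=\begin{pmatrix}2&4\\4&-1\end{pmatrix}\oplus\begin{pmatrix}1&2\\2&13\end{pmatrix}.\label{eq:A0}
\end{align}
Adding $tD$ to the right side of \eqref{eq:A0} and subtracting it from the bracket gives, for every real $t$,
\begin{equation}\label{eq:pencil}
A=N_1(t)\oplus N_2(t)+(2-t)v_1^2+(2-t)v_2^2+\big(1-\tfrac t2\big)v_3^2+(9t-12)v_4^2,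
\end{equation}
where
\[
N_1(t)=\begin{pmatrix}2+10t&4-t\\4-t&t-1\end{pmatrix},\qquad N_2(t)=\begin{pmatrix}1-\frac t2&2+\frac t2\\[2pt]2+\frac t2&13+\frac{17t}2\end{pmatrix}.
\]
The determinants are
\begin{align*}
\det N_1(t)&=(10t^2-8t-2)-(t^2-8t+16)=9(t^2-2),\\
\det N_2(t)&=\big(13+2t-\tfrac{17}4t^2\big)-\big(4+2t+\tfrac14t^2\big)=\tfrac92(2-t^2).
\end{align*}
At $t=s$ both blocks have rank one. Let
\[
p=(2+3s,\,1,\,0,\,0),\qquad r=(0,\,0,\,1,\,5+3s).
\]
The products $(2+3s)(s-1)=4-s$ and $(2+3s)(4-s)=2+10s$ show that $N_1(s)\oplus0=(s-1)p^2$. The products $(5+3s)(1-\frac s2)=2+\frac s2$ and $(5+3s)(2+\frac s2)=13+\frac{17s}2$ show that $0\oplus N_2(s)=(1-\frac s2)r^2$. Therefore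
\begin{equation}\label{eq:decomp}
A=(s-1)p^2+\big(1-\tfrac s2\big)r^2+(2-s)v_1^2+(2-s)v_2^2+\big(1-\tfrac s2\big)v_3^2+(9s-12)v_4^2,
\end{equation}
and all six coefficients are positive because $\frac43<s<2$. The vectors $v_1,v_2,v_4$ are linearly independent and lie in the hyperplane $x_2=x_3$, which does not contain $v_3$. So the $v_j$ form a basis of $\mathbb R^4$, and \eqref{eq:decomp} shows that $A$ is positive definite.

\begin{proposition}\label{prop:pencil}
Suppose that $A=\sum x_i^2$ where each $x_i$ lies in $E_1$, in $E_2$, or on one of the lines $\mathbb Rv_1,\dots,\mathbb Rv_4$. Then the squares of the second coordinates of those $x_i$ that lie in $E_1$ have sum $\sqrt2-1$.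
\end{proposition}

\begin{proof}
Any two of the six subspaces meet only in $0$. Grouping the $x_i$ gives $A=A_1\oplus A_2+\sum d_jv_j^2$ with $A_1,A_2$ positive semidefinite $2\times2$ matrices, and the sum in question is the $(2,2)$ entry of $A_1$. The entries $(1,3)$, $(1,4)$, $(2,4)$ of $A$ give
\[
2d_1+8d_2-2d_3+d_4=6,\qquad 4d_1+4d_2+2d_3+d_4=6,\qquad 8d_1+2d_2-2d_3+d_4=6 .
\]
The first and third equations give $d_2=d_1$, then the first and second give $d_3=d_1/2$, and finally $d_4=6-9d_1$. With $t=2-d_1$ these are the coefficients in \eqref{eq:pencil}, so $A_1=N_1(t)$ and $A_2=N_2(t)$. Both determinants are nonnegative, so $t^2=2$. The entry $t-1$ of $A_1$ is nonnegative, so $t=s$, and this entry equals $s-1$.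
\end{proof}

\section{The cone $K$}\label{sec:K}

Proposition~\ref{prop:pencil} already excludes rational decompositions, but only among vectors from a set that is not convex, whereas Lemma~\ref{lem:reduction} allows all vectors from a convex cone. We need a rational polyhedral cone $K$ that contains $p,r,v_1,\dots,v_4$, and a reason why no decomposition of $A$ can use the other points of $K$. Since $p$ and $r$ span irrational rays, we enclose them in rational two-dimensional cones. Let
\[
f_1=(1,0,0,0),\quad f_2=(3,1,0,0),\quad g_1=(0,0,1,2),\quad g_2=(0,0,0,1),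
\]
\[
G_1=\operatorname{cone}(f_1,f_2)\subset E_1,\qquad G_2=\operatorname{cone}(g_1,g_2)\subset E_2,
\]
so that $p=f_2+(3s-1)f_1\in G_1$ and $r=g_1+(3+3s)g_2\in G_2$, and let
\[
K=\operatorname{cone}(f_1,f_2,g_1,g_2,v_1,v_2,v_3,v_4).
\]

\subsection{The determinant is nonnegative on $K$}

By \eqref{eq:pairing}, we look for a quadratic form that vanishes on $E_1$, $E_2$ and the $v_j$ and is nonnegative on $K$. Arrange $x\in\mathbb R^4$ as the matrix with rows $(x_1,x_2)$ and $(x_3,x_4)$, and let $\delta(x)=x_1x_4-x_2x_3$ be its determinant. Matrices of rank one are the vectors $a\otimes b=(a_1b_1,a_1b_2,a_2b_1,a_2b_2)$ with $a,b\in\mathbb R^2\setminus\{0\}$. All eight generators have this form: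
\begin{center}
\begin{tabular}{c|cccccccc}
 & $v_3$ & $f_1$ & $f_2$ & $v_2$ & $v_4$ & $v_1$ & $g_1$ & $g_2$\\ \hline
$a$ & $(2,-1)$ & $(1,0)$ & $(1,0)$ & $(2,1)$ & $(1,1)$ & $(1,2)$ & $(0,1)$ & $(0,1)$\\
$b$ & $(1,-1)$ & $(1,0)$ & $(3,1)$ & $(2,1)$ & $(1,1)$ & $(1,2)$ & $(1,2)$ & $(0,1)$\\ \hline
$a_2/a_1$ & $-\frac12$ & $0$ & $0$ & $\frac12$ & $1$ & $2$ & $\infty$ & $\infty$\\
$b_2/b_1$ & $-1$ & $0$ & $\frac13$ & $\frac12$ & $1$ & $2$ & $2$ & $\infty$
\end{tabular}
\end{center}

\begin{lemma}\label{lem:delta}
The form $\delta$ is nonnegative on $K$, and its zero set in $K$ is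
\[
Z_\delta=G_1\cup G_2\cup H\cup\mathbb R_+v_2\cup\mathbb R_+v_3\cup\mathbb R_+v_4,\qquad H=\operatorname{cone}(v_1,g_1).
\]
\end{lemma}

\begin{proof}
The polar form is $\delta(x,y)=x_1y_4+x_4y_1-x_2y_3-x_3y_2$, and expanding both sides shows
\[
\delta(a\otimes b,\,a'\otimes b')=(a_1a_2'-a_2a_1')(b_1b_2'-b_2b_1').
\]
Each vector $a$ or $b$ in the table has positive first coordinate or equals $(0,1)$. For two such vectors, $a_1a_2'-a_2a_1'$ is positive when $a'$ has the larger slope and zero when the slopes agree. Both rows of slopes are nondecreasing from left to right. So $\delta(w,w')\ge0$ for any two distinct generators, with equality only when one of the two rows has a tie, that is, for the pairs $\{f_1,f_2\}$, $\{g_1,g_2\}$, $\{v_1,g_1\}$. For $x=\sum c_ww$ with $c_w\ge0$ we have $\delta(x)=\sum c_wc_{w'}\delta(w,w')$, summed over unordered pairs of distinct generators, because $\delta(w)=0$ for each generator. Hence $\delta(x)\ge0$, with equality exactly when any two generators with positive coefficient form a tied pair. No three generators are pairwise tied, so at most two coefficients are positive,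 and then they belong to one of the three pairs.
\end{proof}

\subsection{A second form removes $H$}

The set $Z_\delta$ is the set of Proposition~\ref{prop:pencil}, cut down to $K$, except for the cone $H$ caused by the tie between $v_1$ and $g_1$. A second form $q$ removes it. We want $q\ge0$ on $Z_\delta$ and $\langle q,A\rangle=0$, so by \eqref{eq:decomp} the form $q$ must vanish at $p,r,v_1,\dots,v_4$. As $p$ lies in the relative interior of $G_1$, it is a double zero of $q$ on $E_1$, and likewise for $r$ on $E_2$. So $q=c_1\lambda^2$ on $E_1$ and $q=c_2\mu^2$ on $E_2$, where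
\[
\lambda(x)=x_1-(2+3s)x_2,\qquad\mu(x)=x_4-(5+3s)x_3 .
\]
The ratio $c_2/c_1$ is forced. The matrix $D$ in \eqref{eq:D} is block diagonal and a combination of the $v_j^2$, so $0=\langle q,D\rangle=c_1(36+18s)-c_2(18+18s)$, which gives $c_2=sc_1$. The mixed terms are then found from the linear equations $q(v_j)=0$, up to a multiple of $\delta$. We take
\[
q(x)=2\lambda(x)^2+2s\,\mu(x)^2+\kappa(x),
\]
\[
\kappa(x)=(1+10s)x_1x_3-(157+103s)x_2x_3+(22+13s)x_2x_4 .
\]

\begin{lemma}\label{lem:q}
The form $q$ is nonnegative on $Z_\delta$, and its zero set in $Z_\delta$ is the union of the six rays spanned by $p,r,v_1,v_2,v_3,v_4$.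
\end{lemma}

\begin{proof}
On $E_1$ we have $q=2\lambda^2$, which vanishes only on $\mathbb Rp$, and $G_1\cap\mathbb Rp=\mathbb R_+p$. On $E_2$ we have $q=2s\mu^2$, which vanishes only on $\mathbb Rr$, and $G_2\cap\mathbb Rr=\mathbb R_+r$. At the $v_j$ the values are as follows.
\begin{center}
\begin{tabular}{c|cccc}
 & $v_1$ & $v_2$ & $v_3$ & $v_4$\\ \hline
$\lambda$ & $-3-6s$ & $-6s$ & $6+6s$ & $-1-3s$\\
$\mu$ & $-6-6s$ & $-9-6s$ & $6+3s$ & $-4-3s$\\
$(x_1x_3,\,x_2x_3,\,x_2x_4)$ & $(2,4,8)$ & $(8,4,2)$ & $(-2,2,-2)$ & $(1,1,1)$\\ \hline
$2\lambda^2$ & $162+72s$ & $144$ & $216+144s$ & $38+12s$\\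
$2s\mu^2$ & $288+216s$ & $432+306s$ & $144+108s$ & $96+68s$\\
$\kappa$ & $-450-288s$ & $-576-306s$ & $-360-252s$ & $-134-80s$
\end{tabular}
\end{center}
In each column the last three entries add to $0$, so $q(v_j)=0$. It remains to treat $H$. We have $\lambda(g_1)=0$ and $\mu(g_1)=-3-3s$, so $q(g_1)>0$. Since the first two coordinates of $g_1=(0,0,1,2)$ vanish and those of $v_1$ are $1,2$,
\[
\kappa(g_1,v_1)=(1+10s)\cdot1-(157+103s)\cdot2+(22+13s)\cdot4=-225-144s,
\]
while $4s\,\mu(g_1)\mu(v_1)=72s(1+s)^2=288+216s$. Hence $q(g_1,v_1)=63+72s>0$. For $\alpha,\beta\ge0$ we get $q(\alpha g_1+\beta v_1)=\alpha^2q(g_1)+\alpha\beta\,q(g_1,v_1)\ge0$, with equality only for $\alpha=0$.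
\end{proof}

\begin{proposition}\label{prop:rays}
If $A=\sum x_i^2$ with $x_i\in K$, then each $x_i$ is a nonnegative multiple of one of $p,r,v_1,v_2,v_3,v_4$.
\end{proposition}

\begin{proof}
We have $\langle\delta,A\rangle=a_{14}-a_{23}=0$. By \eqref{eq:pairing} and Lemma~\ref{lem:delta}, all $x_i$ lie in $Z_\delta$. By \eqref{eq:pairing}, \eqref{eq:decomp} and Lemma~\ref{lem:q}, $\langle q,A\rangle=0$. So $\sum q(x_i)=0$ with all terms nonnegative, and Lemma~\ref{lem:q} gives the claim.
\end{proof}

\begin{remark}\label{rem:single}
For large $\tau>0$ the single form $q+\tau\delta$ is nonnegative on all of $K$ and vanishes exactly on the six rays: its polar form is positive on every pair of distinct generators other than $\{f_1,f_2\}$ and $\{g_1,g_2\}$, and on $E_1$ and $E_2$ it equals $2\lambda^2$ and $2s\mu^2$.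
\end{remark}

\subsection{The facets of $K$}

Lemma~\ref{lem:reduction} needs $K$ described by inequalities. The number of inequalities is the order of the resulting matrix, so we determine all facets.

\begin{lemma}\label{lem:facets}
$K=\{x\in\mathbb R^4:Lx\ge0\}$.
\end{lemma}

\begin{proof}
The rows $\ell_1,\dots,\ell_{11}$ of $L$ take the following values on the generators.
\begin{center}
\begin{tabular}{c|cccccccc|l}
 & $f_1$ & $f_2$ & $g_1$ & $g_2$ & $v_1$ & $v_2$ & $v_3$ & $v_4$ & zeros\\ \hline
$\ell_1$ &0&0&3&1&6&3&0&2& $f_1,f_2,v_3$\\
$\ell_2$ &0&0&3&2&6&0&3&1& $f_1,f_2,v_2$\\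
$\ell_3$ &1&0&4&2&3&0&10&0& $f_2,v_2,v_4$\\
$\ell_4$ &2&0&5&1&0&3&14&0& $f_2,v_1,v_4$\\
$\ell_5$ &2&0&5&0&0&6&11&1& $f_2,g_2,v_1$\\
$\ell_6$ &1&0&8&0&11&14&0&6& $f_2,g_2,v_3$\\
$\ell_7$ &0&3&0&2&6&0&0&1& $f_1,g_1,v_2,v_3$\\
$\ell_8$ &1&4&0&2&3&0&6&0& $g_1,v_2,v_4$\\
$\ell_9$ &2&5&0&1&0&3&9&0& $g_1,v_1,v_4$\\
$\ell_{10}$ &2&5&0&0&0&6&6&1& $g_1,g_2,v_1$\\
$\ell_{11}$ &1&4&0&0&3&6&0&2& $g_1,g_2,v_3$
\end{tabular}
\end{center}
All values are nonnegative, so each $K\cap\{\ell_i=0\}$ is a face of $K$, generated by the zeros listed in row $i$. Each row has three linearly independent zeros. Indeed, in each row two non-parallel zeros lie in a hyperplane that misses a third: use $x_3=0$ for rows $1,2,5,6$, use $x_2=x_3$ for rows $3,4,8,9$, use $x_2=0$ for row $7$, and use $x_1=0$ for rows $10,11$.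

The form $x_1+x_4$ is positive on all generators, and $K$ contains the basis $v_1,\dots,v_4$. So $P=K\cap\{x_1+x_4=1\}$ is a three-dimensional polytope, the convex hull of the normalized generators, and the rows of $L$ define $11$ distinct facets of $P$. Ten of them are triangles. For row $7$, the four zeros span a three-dimensional space and satisfy $v_2+v_3=6f_1+g_1$. This is their only linear relation and all its coefficients are nonzero, so any three of them are independent; and it says that the segments $v_2v_3$ and $f_1g_1$ of $P$ cross. The facet is therefore a quadrilateral with these diagonals and with edges $f_1v_2$, $v_2g_1$, $g_1v_3$, $v_3f_1$.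

The edges of the $11$ facets, each with the rows whose facets contain it as an edge, are
\begin{center}
\begin{tabular}{llllll}
$f_1f_2$: $1,2$ & $f_2v_3$: $1,6$ & $f_1v_3$: $1,7$ & $f_2v_2$: $2,3$ & $f_1v_2$: $2,7$ & $f_2v_4$: $3,4$\\
$v_2v_4$: $3,8$ & $f_2v_1$: $4,5$ & $v_1v_4$: $4,9$ & $f_2g_2$: $5,6$ & $g_2v_1$: $5,10$ & $g_2v_3$: $6,11$\\
$g_1v_2$: $7,8$ & $g_1v_3$: $7,11$ & $g_1v_4$: $8,9$ & $g_1v_1$: $9,10$ & $g_1g_2$: $10,11$ &
\end{tabular}
\end{center}
(see Figure~\ref{fig:P}); the $34$ incidences account for all $10\cdot3+4$ edges of the listed facets. In a three-dimensional polytope every edge lies in exactly two facets, and any two facets are joined by a chain of facets in which consecutive ones share an edge. Every edge of a listed facet lies in two listed facets, so a chain that starts at a listed facet never leaves the list, and the list is complete. A full-dimensional polyhedral cone is the intersection of the half-spaces defined by its facets.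
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\coordinate (f1) at (-4.5,0); \coordinate (f2) at (-2.2,0); \coordinate (g1) at (4.5,0);
\coordinate (v2) at (0,3); \coordinate (v3) at (0,-3); \coordinate (v4) at (0,1.4);
\coordinate (v1) at (0,0); \coordinate (g2) at (0,-1.4);
\draw (f1)--(v2)--(g1)--(v3)--(f1) (v2)--(v3) (f2)--(v2) (f2)--(v3) (f2)--(v4) (f2)--(v1) (f2)--(g2) (g1)--(v4);
\draw[very thick] (f1)--(f2) (g1)--(g2);
\draw[very thick,dashed] (v1)--(g1);
\fill (v1) circle (2.5pt) (v2) circle (2.5pt) (v3) circle (2.5pt) (v4) circle (2.5pt) (-3.4,0) circle (2.5pt) (2.25,-0.7) circle (2.5pt);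
\draw[fill=white] (f1) circle (2.5pt) (f2) circle (2.5pt) (g1) circle (2.5pt) (g2) circle (2.5pt);
\node[left] at (f1) {$f_1$}; \node[above left] at (f2) {$f_2$}; \node[right] at (g1) {$g_1$}; \node[below right] at (g2) {$g_2$};
\node[above right] at (v1) {$v_1$}; \node[above] at (v2) {$v_2$}; \node[below] at (v3) {$v_3$}; \node[above right] at (v4) {$v_4$};
\node[below] at (-3.4,0) {$p$}; \node[below] at (2.25,-0.7) {$r$};
\node[gray] at (-2.2,-1) {1}; \node[gray] at (-2.2,1) {2}; \node[gray] at (-0.7,1.5) {3}; \node[gray] at (-0.7,0.45) {4};
\node[gray] at (-0.7,-0.45) {5}; \node[gray] at (-0.7,-1.5) {6}; \node[gray] at (3,2.2) {7}; \node[gray] at (1.4,1.5) {8};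
\node[gray] at (1.4,0.45) {9}; \node[gray] at (1.3,-0.45) {10}; \node[gray] at (1.3,-1.6) {11};
\end{tikzpicture}
\caption{Vertices, edges and facets of the three-dimensional cross-section $P$ of the cone $K\subset\mathbb R^4$, drawn schematically in the plane. Region $i$ is the facet defined by row $i$ of $L$; the quadrilateral facet $7$ is the outer region. The determinant $\delta$ vanishes on the three heavy edges and at the vertices. Only the six filled points can occur in a decomposition of $A$; the points $p$ and $r$ span irrational rays.}
\label{fig:P}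
\end{figure}

\section{Proofs of Theorem~\ref{thm:example} and Theorem~\ref{thm:sharp}(c)}\label{sec:proof1}

\begin{proof}[Proof of Theorem~\ref{thm:example}]
The entries of $\mathbb A$ are integers. Rows $1,2,10,11$ of $L$ are linearly independent, so $L$ has rank $4$, and $\mathbb A=LAL^T$ has rank $4$ because $A$ is positive definite. By Lemmas~\ref{lem:reduction} and~\ref{lem:facets}, $\mathbb A$ is completely positive over a subfield $k\subset\mathbb R$ if and only if $A=\sum x_i^2$ with $x_i\in K\cap k^4$. For $k=\mathbb R$ such a decomposition is given by \eqref{eq:decomp}, so $\mathbb A$ is completely positive.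

Suppose that $A=\sum x_i^2$ with $x_i\in K\cap k^4$. By Proposition~\ref{prop:rays}, each $x_i$ lies in $E_1$, in $E_2$, or on a line $\mathbb Rv_j$. By Proposition~\ref{prop:pencil}, $s-1=\sum t_i^2$, where the $t_i\in k$ are the second coordinates of the $x_i$ in $E_1$. So $s=1+\sum t_i^2$ belongs to $k$ and is a sum of squares in $k$. For $k=\mathbb Q$ this is impossible.

Conversely, let $s\in k$ be a sum of squares in $k$. Sums of squares in $k$ are closed under sums and products, and $\frac12=(\frac12)^2+(\frac12)^2$. The identities
\[
s-1=(s-1)^2(1+s),\quad 2-s=s(s-1),\quad 1-\tfrac s2=\tfrac12s(s-1),\quad 9s-12=3s(s-1)^2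
\]
show that every coefficient in \eqref{eq:decomp} is a sum of squares in $k$. The six vectors in \eqref{eq:decomp} lie in $K\cap k^4$. A term $cx^2$ with $c=\sum\alpha_j^2$, $\alpha_j\in k$, equals $\sum(|\alpha_j|x)^2$, and $|\alpha_j|=\pm\alpha_j\in k$. This is a decomposition of $A$ with vectors in $K\cap k^4$.

Finally, $\sqrt2=(\sqrt[4]2)^2$ is a square in $\mathbb Q(\sqrt[4]2)$. If $\sqrt2$ were a sum of squares in $\mathbb Q(\sqrt2)$, the automorphism $\sqrt2\mapsto-\sqrt2$ would make $-\sqrt2$ a sum of squares of real numbers.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(c)]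
The matrix $\mathbb A\oplus I_{r-4}\oplus0_{n-r-7}$ is integral and completely positive, of order $n$ and rank $r$. If it were $BB^T$ with $B\ge0$ rational, the first $11$ rows $B_1$ of $B$ would give $\mathbb A=B_1B_1^T$, contrary to Theorem~\ref{thm:example}.
\end{proof}

\section{Rank at most three}\label{sec:rank3}

In the example, the form of Remark~\ref{rem:single} is nonnegative on $K$ and has the isolated irrational zero $p$ inside the two-dimensional face $G_1$. The main step in rank $3$ is to show that such an isolated zero cannot occur there: a zero inside a two-dimensional face forces the form to vanish on the whole face.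

\begin{lemma}\label{lem:zeros}
Let $K\subset\mathbb R^3$ be a pointed three-dimensional polyhedral cone, let $q(x)=x^TQx$ be a nonzero quadratic form that is nonnegative on $K$, and suppose that $Z=\{x\in K:q(x)=0\}$ spans $\mathbb R^3$. Then every nonzero $x\in Z$ lies on an extreme ray of $K$, or in a two-dimensional face $G$ such that $q$ vanishes on the plane spanned by $G$.
\end{lemma}

\begin{proof}
The matrix $Q$ is not positive semidefinite: otherwise $q(z)=0$ would give $Qz=0$ for all $z\in Z$, and so $Q=0$. Let $x\in Z$. If $x+\epsilon y\in K$, then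
\begin{equation}\label{eq:expand}
0\le q(x+\epsilon y)=\epsilon\,q(x,y)+\epsilon^2q(y).
\end{equation}
For $y\in K$ and $\epsilon\downarrow0$ this gives
\begin{equation}\label{eq:polar}
q(x,y)\ge0\qquad(x\in Z,\ y\in K).
\end{equation}
If $x+\epsilon y\in K$ for all small $\epsilon$ of both signs, then \eqref{eq:expand} gives $q(x,y)=0$ and then $q(y)\ge0$. For $x$ in the interior of $K$ this applies to every $y\in\mathbb R^3$ and makes $Q$ positive semidefinite. So $Z$ misses the interior of $K$.

Now let $x\in Z$ lie in the relative interior of a two-dimensional face $G$ with span $E$. The same argument gives $q(x,e)=0$ and $q(e)\ge0$ for all $e\in E$. Suppose that $q(e_0)>0$ for some $e_0\in E$. Then $x,e_0$ is a basis of $E$ with $q(ax+be_0)=b^2q(e_0)$, so the zeros of $q$ in $E$ are the multiples of $x$. We derive a contradiction in two cases.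

\emph{Case $Qx=0$.} Here $q$ is invariant under translation by multiples of $x$. Fix $y$ in the interior of $K$; then $y\notin E$, and every vector of $\mathbb R^3$ is $\pm(e+\eta y)$ with $e\in E$ and $\eta\ge0$. For large $N$ we have $e+Nx\in G$, so $e+Nx+\eta y\in K$ and $q(e+\eta y)=q(e+Nx+\eta y)\ge0$. Thus $Q$ is positive semidefinite, a contradiction.

\emph{Case $Qx\ne0$.} The set $\{y:q(x,y)=0\}$ is a plane that contains $E$, so it equals $E$. If $Qz=0$, then $q(x,z)=0$ and $q(z)=0$, so $z\in E$ and $z$ is a multiple of $x$; since $Qx\neq0$, we get $z=0$. Hence $q$ is nondegenerate. The plane $W=\{y:q(e_0,y)=0\}$ is complementary to $\mathbb Re_0$, the restriction of $q$ to $W$ is nondegenerate, and it has the nonzero zero $x\in W$. So $q$ has signature $(1,1)$ on $W$ and $(2,1)$ on $\mathbb R^3$, and $q=u^2+v^2-w^2$ in suitable coordinates. A nonzero zero of $q$ has $|w|=\sqrt{u^2+v^2}>0$. If $z,z'$ are non-parallel zeros with $ww'>0$, then $(u,v)$ and $(u',v')$ are not positive multiples of each other, and the Cauchy--Schwarz inequality gives $uu'+vv'<ww'$, that is, $q(z,z')<0$. Among three linearly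 independent elements of $Z$, two have $w$-coordinates of the same sign, which contradicts \eqref{eq:polar}.
\end{proof}

The last case is where the dimension enters: in $\mathbb R^3$ the zeros of the form lie on the two halves of one circular cone, and \eqref{eq:polar} allows only one ray on each half.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(a)]
Let $Y$ be a rational completely positive matrix of order $n$ and rank $m\le3$; for $m=0$ there is nothing to prove. Let the columns of $E\in\mathbb Q^{n\times m}$ be a basis of the column space of $Y$, and let $E^+=(E^TE)^{-1}E^T$. Then $EE^+$ is the orthogonal projection onto that space, so $Y=EXE^T$ with $X=E^+Y(E^+)^T$ rational, and $X$ has rank $m$. Let $K=\{x\in\mathbb R^m:Ex\ge0\}$. By Lemma~\ref{lem:reduction} with $k=\mathbb R$, we have $X=\sum x_i^2$ with nonzero $x_i\in K$. The $x_i$ span $\mathbb R^m$ because $X$ has rank $m$, so $K$ is a pointed $m$-dimensional cone. By Lemma~\ref{lem:reduction} with $k=\mathbb Q$, it suffices to show $X\in C(K\cap\mathbb Q^m)$. For $m=1$ the cone $K$ is a rational ray and Lemma~\ref{lem:rational}(1) applies.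 For $m=2$ it is generated by two independent rational vectors and Lemma~\ref{lem:plane} applies. Let $m=3$.

A quadratic form that vanishes on the interior of $K$ is zero, so by \eqref{eq:pairing} the squares $x^2$, $x\in K$, span the space of symmetric matrices, and the convex cone $C(K)$ has nonempty interior. If $X$ is an interior point, Lemma~\ref{lem:rational}(2) applies. Otherwise a supporting hyperplane of $C(K)$ at $X$ gives a form $q\ne0$ with $\langle q,M\rangle\ge\langle q,X\rangle$ for all $M\in C(K)$. Taking $M=0$ and $M=2X$ gives $\langle q,X\rangle=0$, and taking $M=x^2$ gives $q\ge0$ on $K$. By \eqref{eq:pairing} the $x_i$ lie in the zero set $Z$ of $q$ in $K$, so $Z$ spans $\mathbb R^3$ and Lemma~\ref{lem:zeros} applies.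

Let $\mathcal G$ be the set of two-dimensional faces on whose span $q$ vanishes. For $G\in\mathcal G$ let $\varphi_G$ be a rational linear form that is nonnegative on $K$ with $G=K\cap\{\varphi_G=0\}$; its kernel is the span of $G$, and it is positive on the interior of $K$. A quadratic form that vanishes on the kernel of a linear form is divisible by it (take the linear form as a coordinate), so $\varphi_G$ divides $q$. Distinct faces give non-proportional forms, so $|\mathcal G|\le2$.

\emph{$|\mathcal G|=0$.} All $x_i$ lie on extreme rays, so $X$ is a nonnegative combination of squares of rational vectors of $K$, and Lemma~\ref{lem:rational}(1) applies.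

\emph{$|\mathcal G|=1$.} Let $\mathcal G=\{G\}$, $\varphi=\varphi_G$, and $q=\varphi\psi$ with $\psi\ne0$ linear. Then $\psi\ge0$ on the interior of $K$, hence on $K$, so $F=K\cap\{\psi=0\}$ is a face, $F\neq K$, and $Z=G\cup F$. Since $Z$ spans $\mathbb R^3$, we have $F\not\subset G$. If $F$ were two-dimensional, its span would be the kernel of $\psi$, and $F$ would be a second member of $\mathcal G$. So $F=\mathbb R_+g$ with $g$ rational and $\varphi(g)>0$. Grouping the $x_i$ gives $X=X_1+cg^2$ with $X_1\in C(G)$ and $c\ge0$. Pairing with $\varphi^2$ gives $\langle\varphi^2,X\rangle=c\,\varphi(g)^2$, so $c$ is rational and $X_1$ is rational. Apply Lemma~\ref{lem:plane} to $X_1$ and Lemma~\ref{lem:rational}(1) to $cg^2$.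

\emph{$|\mathcal G|=2$.} This is the general form of Example~\ref{ex:tridiagonal}. Let $\mathcal G=\{G_1,G_2\}$ with spans $U_1,U_2$. Then $q$ is a nonzero multiple of $\varphi_{G_1}\varphi_{G_2}$, so $Z=G_1\cup G_2$ and $X=X_1+X_2$ with $X_i\in C(G_i)\subset\operatorname{Sym}^2U_i$. The planes $U_1,U_2$ are rational and distinct, so $U_1\cap U_2=\mathbb Ro$ with $o$ rational, and $\operatorname{Sym}^2U_1\cap\operatorname{Sym}^2U_2=\mathbb Ro^2$. The equation $X=M_1+M_2$ with $M_i\in\operatorname{Sym}^2U_i$ is a rational linear system with a real solution, so it has a rational solution $M_1,M_2$. Since $X_1-M_1=M_2-X_2$ lies in $\mathbb Ro^2$, the set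
\[
I=\{t\in\mathbb R:\ M_1+t\,o^2\in C(G_1),\ M_2-t\,o^2\in C(G_2)\}
\]
is nonempty. Let $G_1=\operatorname{cone}(g,h)$ with $g,h$ rational, let $\alpha,\beta,\gamma\in\mathbb Q$ be the coefficients of $M_1$ as in Lemma~\ref{lem:plane}, and let $o=ag+bh$ with $a,b\in\mathbb Q$. The coefficients of $M_1+t\,o^2$ are $\alpha+ta^2$, $\beta+tab$, $\gamma+tb^2$, and
\[
(\alpha+ta^2)(\gamma+tb^2)-(\beta+tab)^2=\alpha\gamma-\beta^2+t(\alpha b^2-2\beta ab+\gamma a^2),
\]
because the terms in $t^2$ cancel. The same computation, with $-t$ in place of $t$, applies to $M_2-t\,o^2$. By Lemma~\ref{lem:plane}, $I$ is defined by eight non-strict affine inequalities with rational coefficients. It is a nonempty closed interval whose finite endpoints are rational, so it contains a rational $t$. For this $t$ both summands are rational, and Lemma~\ref{lem:plane} puts them in $C(K\cap\mathbb Q^3)$.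
\end{proof}

\section{Order at most four}\label{sec:order4}

A positive definite completely positive matrix with a zero entry lies on the boundary of $C(\mathbb R^n_+)$, so Lemma~\ref{lem:rational}(2) does not apply to the whole orthant. We apply it to the smaller set of vectors that respect the zero pattern. The order enters only through the theorem of Maxfield and Minc \cite{MaxfieldMinc}: for $n\le4$, every positive semidefinite $n\times n$ matrix with nonnegative entries is completely positive.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(b)]
Let $Y=(y_{ij})$ be a rational completely positive matrix of order $n\le4$. If $Y$ is singular, its rank is at most $3$ and part (a) applies. Let $Y$ be nonsingular, hence positive definite. Let $\Gamma$ be the graph on $\{1,\dots,n\}$ whose edges are the pairs $\{i,j\}$, $i\ne j$, with $y_{ij}>0$. Let $\mathcal S_\Gamma$ be the space of symmetric matrices whose entries vanish at the pairs $i\neq j$ that are not edges, and let $S$ be the set of $x\in\mathbb R^n_+$ whose support $\{i:x_i>0\}$ is a clique of $\Gamma$, that is, a set of pairwise adjacent vertices.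 Then $S$ is a finite union of cones generated by standard basis vectors, and $C(S)\subset\mathcal S_\Gamma$.

Let $M\in\mathcal S_\Gamma$ be close to $Y$. Then $M$ is positive definite, positive on the diagonal and at the edges, and zero elsewhere. By the theorem of Maxfield and Minc, $M=\sum b^2$ with vectors $b\ge0$. At a pair $i\neq j$ that is not an edge, $\sum b_ib_j=0$ forces $b_ib_j=0$ for each $b$, so each $b$ lies in $S$ and $M\in C(S)$. Thus $C(S)$ contains a neighborhood of $Y$ in $\mathcal S_\Gamma$, and $Y$ lies in the relative interior of $C(S)$. By Lemma~\ref{lem:rational}(2), $Y$ is a sum of squares of nonnegative rational vectors.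
\end{proof}

\begin{thebibliography}{9}

\bibitem{MaxfieldMinc} Maxfield and Minc, \emph{Proc. Edinburgh Math. Soc.} 13 (1962).

\bibitem{Rockafellar} Rockafellar, \emph{Convex Analysis}.

\bibitem{problem} Yokohama Publishers, \texttt{http://www.yokohamapublishers.jp/online-p/Pafa/vol3/pafav3n4p681.pdf}.

\end{thebibliography}
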